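# A tree-walking automaton that no deterministic pebble automaton can imitate

## 1. Trees, walking heads, pebbles, and two facts

**Definition (trees).** A *tree* is a finite binary tree whose nodes carry letters of a finite non-empty alphabet. Every node is a leaf or has exactly two children, a left one (child $1$) and a right one (child $2$). We write $a$ for the one-node tree with label $a$, and $a(t_1,t_2)$ for the tree with root label $a$ and subtrees $t_1,t_2$. Positions are words over $\{1,2\}$, and the empty word is the root. The *full binary tree of height $n$* has all its leaves at depth $n$.

For example, $a(b,a(a,b))$ has the internal positions $\varepsilon, 2$ and the leaves $1,21,22$.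

**Definition (observation, tree-walking automaton).** The *observation* $\lambda(v)$ at a node $v$ of a $\Sigma$-tree consists of its label and its type. The type says whether $v$ is the root, a left child or a right child, and whether $v$ is a leaf. So $\lambda(v)$ lies in
$$\Lambda=\Sigma\times\{\text{root},\text{left},\text{right}\}\times\{\text{leaf},\text{int}\}.$$
A *tree-walking automaton* (TWA) has a finite state set, an initial state and a set of accepting states. Its head is at one node $v$. Depending on the state and on $\lambda(v)$, its transition relation lets it change state and stay, move to the parent, or move to child $1$ or $2$. A run starts in the initial state at the root. The automaton accepts a tree if some run reaches an accepting state.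

*Example 1.* Take states $e$ (initial), $o$, and $f$ (accepting). At an internal node, $e$ moves to either child in state $o$, and $o$ moves to either child in state $e$. At a leaf, $e$ stays and goes to $f$. This TWA accepts exactly the trees with a leaf at even depth. On $a(b,a(a,b))$ the run through $\varepsilon,2,21$ accepts.

**Definition (pebble automaton).** An *$i$-pebble automaton* is a TWA that also has pebbles $1,\dots,i$, used as a stack: at any moment exactly the pebbles $1,\dots,j$ are on the tree, for some $0\le j\le i$. A transition may also depend on which placed pebbles lie on the current node. Besides moving, the automaton may place pebble $j+1$ on the current node (if $j<i$), or lift pebble $j$ if the head is on the node carrying it. A $0$-pebble automaton is a TWA.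

**Definition (determinism).** An automaton is *deterministic* if in every configuration at most one transition applies. A transition whose move, placement or lifting is impossible does not apply. So in a deterministic automaton the applicable transition, if there is one, is a function of the state, the label, the type, the set of placed pebbles on the node, and the number $j$ of placed pebbles. When we build deterministic automata we keep $j$ in the state where it is needed.

*Example 2 (traversal).* A deterministic TWA can walk through the whole tree depth first. It remembers whether it arrived from above, from the left child or from the right child. Arriving from above at an internal node, it goes to the left child. Arriving from the left child, it goes to the right child. Otherwise it goes up, and it sees from the type whether it comes from a left or a right child. The traversal ends when it would have to go up from the root. If the automaton also keeps the parity of its depth, it recognizes the language of Example 1 deterministically.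

*Example 3 (a pebble).* Consider "some leaf has no $b$ on its path to the root". A deterministic $1$-pebble automaton traverses the tree. At each leaf it places the pebble, climbs to the root watching for $b$, and accepts at the root if it saw none. Otherwise it traverses the tree again from the root until it sees the pebble, lifts it, and resumes the first traversal. The pebble marks the place to which it has to return.

**Definition (classes).** $i\mathrm{PA}$ is the class of all tree languages, over all finite non-empty alphabets, recognized by nondeterministic $i$-pebble automata. $i\mathrm{DPA}$ is the class for deterministic ones. Clearly $i\mathrm{DPA}\subseteq i\mathrm{PA}$, and $0\mathrm{PA}\subseteq j\mathrm{PA}$ (never place a pebble). For example, the language of Example 1 is in $0\mathrm{DPA}$ and that of Example 3 is in $1\mathrm{DPA}$.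

**Definition (bottom-up automata, MSO).** A *deterministic bottom-up tree automaton* assigns a state to every leaf according to its label, and to every internal node according to its label and the states of its two children. It accepts if the state at the root is accepting. *Monadic second-order logic* (MSO) on trees has variables for nodes and for sets of nodes, the label predicates, the two child relations, and membership.

For example, "the number of nodes labelled $1$ is even" is recognized bottom-up with two states. The relation "$y$ is $x$ or a descendant of $x$" is expressed by $\forall X\,[(x\in X\wedge X\text{ closed under children})\to y\in X]$. We shall use this way of writing a reflexive-transitive closure again.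

**Fact (TWD)** (Thatcher–Wright, Doner). Every MSO-definable set of finite labelled binary trees is recognized by a deterministic bottom-up tree automaton.

**Fact (K).** $0\mathrm{PA}\not\subseteq i\mathrm{DPA}$ for every $i$. We use only the case $i=0$: $0\mathrm{PA}\not\subseteq 0\mathrm{DPA}$.

## 2. Can deterministic automata catch up if pebbles are free?

The question, taken from the slides "Tree-walking automata", https://mimuw.edu.pl/~bojan/slides/tarragona.pdf, is whether
$$\bigcup_i i\mathrm{PA}=\bigcup_i i\mathrm{DPA}.$$
In words: can every nondeterministic pebble automaton be replaced by a deterministic one that may use more pebbles? Fact (K) does not settle this. It gives, for each $i$, a language outside $i\mathrm{DPA}$, but the language may change with $i$. A negative answer needs one language that is outside all the classes $i\mathrm{DPA}$ at once. The answer is negative.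

**Theorem 1.** There are a finite alphabet $\Gamma$ and a nondeterministic TWA $U$ over $\Gamma$ such that for every $i$ and every finite family $\mathcal B$ of deterministic $i$-pebble automata over $\Gamma$ there are $\Gamma$-trees $T_1\in L(U)$ and $T_0\notin L(U)$ such that each $B\in\mathcal B$ accepts $T_0$ iff it accepts $T_1$. In particular $L(U)\in 0\mathrm{PA}\setminus\bigcup_i i\mathrm{DPA}$, hence $\bigcup_i i\mathrm{DPA}\subsetneq\bigcup_i i\mathrm{PA}$.

**Theorem 2.** For every finite non-empty alphabet $\Delta$, even a one-letter one, there is a language over $\Delta$ recognized by a TWA without pebbles, but not by any deterministic pebble automaton, nor by any finite Boolean combination of deterministic pebble automata. Consequently $j\mathrm{PA}\not\subseteq\bigcup_i i\mathrm{DPA}$ for every $j\ge0$.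

## 3. Automata that only walk down, and why gluing witnesses fails

Let us first see pebbles win. Suppose a nondeterministic TWA never moves up. It accepts iff there is a node $v$ such that the word of observations on the path from the root to $v$ lets it reach an accepting state at $v$. The set $W\subseteq\Lambda^*$ of such words is regular: a finite word automaton reads the observations in turn, follows the stay-transitions, and chooses a move $c$, which must agree with the left/right entry of the next observation. Hence the method of Example 3 works with one pebble. Traverse the tree. At each node place the pebble and climb to the root, running a deterministic automaton for the reversal of $W$. Accept if it accepts. Otherwise find the pebble again, lift it, and go on. So guessing a path costs a deterministic automaton at most one pebble. A language as in Theorem 1 must use walks that go up and down.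

The first thing one would try is to glue the witnesses of Fact (K). For each $i$ take a TWA $A_i$ with $L(A_i)\notin i\mathrm{DPA}$, and consider trees that contain a code of $i$ next to an encoded input of $A_i$. This stops at the finite control: one automaton would have to execute the transition tables of all the $A_i$, and nothing bounds their numbers of states.

So start from a single automaton $A$ with $L(A)\in0\mathrm{PA}\setminus0\mathrm{DPA}$, and produce harder and harder inputs by nesting. Instead of writing the letter $\sigma$ at a node $v$, hang at $v$, for every possible letter $\sigma'$, a subtree that encodes an input of $A$, accepted iff $\sigma'=\sigma$. To read the letter at $v$, guess $\sigma'$ and run $A$ on that subtree. Only positive answers are needed, since a wrong guess may simply get stuck. Repeat this inside the subtrees. But with $d$ levels of nesting the automaton in the innermost subtree has to remember one state for each outer level. Kept in the control, that is $|Q|^d$ combinations, and $d$ is unbounded.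

The remedy is to write what has to be remembered into the tree. At each node hang one copy of the test subtree for each pair (state, letter). An automaton in state $q$ that guesses $\sigma$ enters the copy belonging to $(q,\sigma)$. While inside, it forgets $q$. When it comes out, the label of the node where it comes out is $(q,\sigma)$, and it reads $q$ from there. One finite automaton then handles all depths.

It remains to prove that each level of nesting really costs a deterministic automaton one more pebble. This is an induction on $i$.

## 4. Finite families of deterministic walkers do not separate $L(A)$

By Fact (K) fix $\Sigma$ and a nondeterministic TWA $A$ over $\Sigma$ with state set $Q$, initial state $q_0$, accepting set $F$, and $L(A)\notin0\mathrm{DPA}$. Let $\delta_A\subseteq Q\times\Lambda\times Q\times\{\text{stay},\text{up},1,2\}$ be its transition relation, without "up" at root observations and without $1,2$ at leaf observations.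

The induction will need two inputs of $A$ that a whole finite family of deterministic TWAs cannot tell apart. To get this we must run several deterministic TWAs one after the other, so we need them to halt.

**Lemma 1.** For every deterministic TWA $B$ there is a deterministic TWA that halts on every tree with the correct answer to "does $B$ accept?".

*Proof.* **Step 1: one final configuration.** Delete all transitions from accepting states of $B$. Instead, let $B$ go from an accepting state to a new state $c$, walk up to the root in state $c$, and there go to a new state $f$ without transitions. Then the original $B$ accepts iff the modified $B$ reaches $(f,\text{root})$. The configuration $(f,\text{root})$ has no successor and every configuration has at most one, so no configuration from which $(f,\text{root})$ is reachable lies on a cycle. These configurations therefore form, under the successor function, a finite tree directed toward the root $(f,\text{root})$; call it the in-tree.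

**Step 2: search the in-tree backward.** A deterministic TWA $C$ performs a depth-first search of the in-tree, starting from $(f,\text{root})$. The current configuration $(q,v)$ is represented by the stored state $q$ and the head position $v$. A predecessor $(p,w)$ of $(q,v)$ has $w$ equal to $v$, its parent, its left child or its right child. So it is given by a *descriptor* $(p,\text{dir})$, one of finitely many; fix a linear order on them.

To test a descriptor, $C$ remembers $q$ and whether $v$ is the root, a left child or a right child. It moves to $w$, if $w$ exists, and checks whether $B$'s transition from $(p,w)$ has new state $q$ and the move that leads to $v$. If so, the search continues at $(p,w)$ with its first descriptor. If not, $C$ moves back to $v$ and tries the next descriptor.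

When all descriptors at $(q,v)\neq(f,\text{root})$ are exhausted, $C$ must return to the successor. It executes $B$'s transition from $(q,v)$, which exists because $(q,v)$ is in the in-tree. From the old state $q$, the move, and the child type of $v$ it knows the descriptor of $(q,v)$ relative to the successor, and it continues there with the next descriptor.

**Step 3: the answer.** $C$ answers "yes" when it meets the initial configuration of $B$, and "no" when all descriptors at $(f,\text{root})$ are exhausted. As a depth-first search of a finite tree, this halts with the correct answer. $\square$

**Lemma 2.** For every finite family $B'_1,\dots,B'_m$ of deterministic TWAs over $\Sigma$ there are $s_1\in L(A)$ and $s_0\notin L(A)$ such that every $B'_r$ accepts $s_0$ iff it accepts $s_1$.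

*Proof.* Let $\mathrm{vec}(s)\in\{0,1\}^m$ record which $B'_r$ accept $s$, and let $V=\mathrm{vec}(L(A))$. If there is no such pair, then no $s\notin L(A)$ has $\mathrm{vec}(s)\in V$, so $L(A)=\{s:\mathrm{vec}(s)\in V\}$. By Lemma 1 a deterministic TWA can compute $\mathrm{vec}(s)$: it runs the halting versions one after another, walking back to the root in between, and accepts iff the result lies in $V$. So $L(A)\in 0\mathrm{DPA}$, a contradiction. $\square$

## 5. Stretching the inputs of $A$

Later we must hide the shape of an input $s$ of $A$ from an automaton that has dropped a pebble. For this we replace each edge of $s$ by a long path in a bushy gadget, with parameters chosen according to the family of automata to be fooled. The automaton $A'$ that reads stretched inputs must not depend on the parameters, since $U$ must be one fixed automaton. So the labels show the way. Stretching also destroys the types of the nodes of $s$, so the labels carry the whole observation $\lambda(v)$.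

**Definition (stretching).** Let $\Sigma'=(\Lambda\cup\{-\})\times\{1,2,-\}\times\{1,2,-\}$ and $\bigstar=(-,-,-)$. The parameters are $n\ge0$, $h\ge1$ and distinct words $w_1,w_2\in\{1,2\}^h$. For a $\Sigma$-tree $s$ define the $\Sigma'$-tree $g(s)=g(\text{root})$ recursively.

* If $v$ is a leaf of $s$, then $g(v)$ is the full binary tree of height $n$ with root label $(\lambda(v),-,-)$ and all other labels $\bigstar$.
* If $v$ has children $v1,v2$, then $g(v)$ is the full binary tree of height $h$ in which the depth-$h$ positions $w_1,w_2$ are replaced by $g(v1),g(v2)$, and the other depth-$h$ positions by full binary trees of height $n$ labelled $\bigstar$. A position $y$ with $|y|<h$ has label $(\mu,d_1,d_2)$, where $\mu=\lambda(v)$ if $y$ is empty and $\mu=-$ otherwise; $d_c=a$ if $ya$ is a prefix of $w_c$ with $a\in\{1,2\}$, and $d_c=-$ if there is no such $a$.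

*Example 4.* Let $s=a(a,a)$, $n=0$, $h=2$, $w_1=11$, $w_2=12$. Then $g(s)$ is the full binary tree of height $2$ with labels $(\lambda(\varepsilon),1,1)$ at the root, $(-,1,2)$ at $1$, $(\lambda(1),-,-)$ at $11$, $(\lambda(2),-,-)$ at $12$, and $\bigstar$ at $2,21,22$. Here $\lambda$ refers to $s$.

**Definition (the automaton $A'$).** It has states $Q'=Q\cup\{(\downarrow_c,q),(\uparrow,q):q\in Q,\ c\in\{1,2\}\}$, initial state $q_0$, accepting set $F$. Its transitions $\delta'\subseteq Q'\times\Sigma'\times Q'\times\{\text{stay},\text{up},1,2\}$ depend only on state and label. At label $(\mu,d_1,d_2)$ they are as follows.

* State $q\in Q$ with $\mu\in\Lambda$, for each $(q,\mu,q',m)\in\delta_A$: if $m=$ stay, go to $q'$ and stay; if $m=c\in\{1,2\}$ and $d_c\ne-$, go to $(\downarrow_c,q')$ and move to child $d_c$; if $m=$ up, go to $(\uparrow,q')$ and move up.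
* State $(\downarrow_c,q)$: if $\mu\in\Lambda$, go to $q$ and stay; if $\mu=-$ and $d_c\neq-$, move to child $d_c$ in the same state.
* State $(\uparrow,q)$: if $\mu\in\Lambda$, go to $q$ and stay; otherwise move up in the same state.

Note that $\Sigma',Q',\delta'$ do not depend on $n,h,w_1,w_2$. For all parameters and all $s$,
$$A'\text{ accepts }g(s)\iff A\text{ accepts }s.\tag{1}$$

*Proof.* The nodes of $g(s)$ whose label has first component in $\Lambda$ are exactly the roots of the trees $g(v)$, with first component $\lambda(v)$. We check that the three kinds of moves of $A$ are copied exactly.

A stay-transition of $A$ at $v$ is copied at the root of $g(v)$. A transition of $A$ from $(q,v)$ to $(q',vc)$ exists only for internal $v$. Then $A'$ enters $(\downarrow_c,q')$ and follows the path $w_c$: at every proper prefix $y$ of $w_c$ the entry $d_c$ is the next letter of $w_c$, and $\mu=-$ if $y$ is non-empty. So $A'$ arrives, without any choice, at the root of $g(vc)$, where $\mu\in\Lambda$, and goes to $q'$. For a transition of $A$ from $(q,vc)$ to $(q',v)$, $A'$ climbs from the root of $g(vc)$ through the proper prefixes of $w_c$. The non-empty ones have $\mu=-$, so it stops exactly at the root of $g(v)$ and goes to $q'$.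

So the configurations $(q,\text{root of }g(v))$ with $q\in Q$ simulate the configurations $(q,v)$ of $A$ exactly. All reachable configurations of $A'$ with state in $Q$ are of this form, because states in $Q$ are entered only at nodes with $\mu\in\Lambda$. Since $F\subseteq Q$, (1) follows. $\square$

## 6. Level trees and the automaton $U$

**Definition (encoding).** Let $I=Q'\times\Sigma'=\{\iota_1,\dots,\iota_k\}$ and let $\Gamma=I\cup\{b,\ell,r,\sharp,0,1\}$, a disjoint union. Given a $\Sigma'$-tree $s'$ and $\Gamma$-trees $T_{v,\iota}$ for each node $v$ of $s'$ and each $\iota\in I$ (the *inserted trees*), put
$$\mathrm{enc}(v)=\iota_1(T_{v,\iota_1},\iota_2(T_{v,\iota_2},\dots\iota_k(T_{v,\iota_k},E_v)\dots)),$$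
where $E_v$ is a leaf labelled $\ell$ if $v$ is a leaf, and $E_v=b(\mathrm{enc}(v1),\mathrm{enc}(v2))$ otherwise. The $\iota_1$-labelled root of $\mathrm{enc}(v)$ is the *head* of $v$.

The chain of $\mathrm{enc}(v)$ runs down to the right, the inserted trees hang to the left, and $k$ right moves lead from the head of $v$ to the root of $E_v$.

**Definition (level trees).** $\mathcal T_0$ consists of the one-node trees $0$ and $1$, with $\mathrm{val}(0)=0$ and $\mathrm{val}(1)=1$. $\mathcal T_{d+1}$ consists of the trees $r(\sharp,\mathrm{enc}(\text{root of }s'))$, for $\Sigma'$-trees $s'$, where all $T_{v,\iota}\in\mathcal T_d$ and
$$\mathrm{val}(T_{v,(q,\sigma)})=1\iff\sigma\text{ is the label of }v\text{ in }s'.\tag{2}$$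
The value of such a tree is $1$ if $A'$ accepts $s'$, and $0$ otherwise.

The value is well defined, by induction on $d$. A root label $0$ or $1$ means level $0$. Otherwise the left subtree below the first $\iota_1$ is a level tree of the next lower level, which determines the level. The chains then show all $T_{v,\iota}$ and the shape of $s'$, and (2) gives the labels of $s'$.

*Example 5 (a toy alphabet).* Pretend that $Q'=\{q_0,f\}$, $F=\{f\}$, $\Sigma'=\{x,y\}$, and that the only transition is $(q_0,x,f,\text{stay})$. Order $I$ as $\iota_1=(q_0,x)$, $\iota_2=(q_0,y)$, $\iota_3=(f,x)$, $\iota_4=(f,y)$. The one-node tree $s'=x$ gives the level-$1$ tree $r(\sharp,\iota_1(1,\iota_2(0,\iota_3(1,\iota_4(0,\ell)))))$, of value $1$. The one-node tree $y$ gives $r(\sharp,\iota_1(0,\iota_2(1,\iota_3(0,\iota_4(1,\ell)))))$, of value $0$.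

**Definition (the TWA $U$).** Its states are start (initial), ret, acc, fin (the only accepting one), and $\mathrm{sim}_q,\mathrm{seek}_\iota,\mathrm{hd}_q,\mathrm{up}_q,\mathrm{dn}^c_q$ for $q\in Q'$, $\iota\in I$, $c\in\{1,2\}$. The transitions are:

1. start: at label $1$, if the node is the root of the whole tree, go to fin; otherwise move to the parent in state ret. At label $r$, move to the right child in state $\mathrm{sim}_{q_0}$.
2. $\mathrm{sim}_q$ at label $\iota_1$: for each $\sigma\in\Sigma'$, stay and go to $\mathrm{seek}_{(q,\sigma)}$. If $q\in F$, additionally: stay and go to acc.
3. $\mathrm{seek}_\iota$: at a label $\iota'\in I\setminus\{\iota\}$, move to the right child in the same state. At label $\iota$, move to the left child in state start.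
4. ret at label $\iota=(q,\sigma)$: for each $(q,\sigma,q',m)\in\delta'$ stay and go to $\mathrm{hd}_{q'}$ if $m=$ stay, to $\mathrm{up}_{q'}$ if $m=$ up, to $\mathrm{dn}^c_{q'}$ if $m=c$.
5. $\mathrm{hd}_q$: at $\iota_1$, stay and go to $\mathrm{sim}_q$. At $\iota_j$ with $j>1$, move up in the same state.
6. $\mathrm{up}_q$: at labels in $I$, move up in the same state. At $b$, move up in state $\mathrm{hd}_q$.
7. $\mathrm{dn}^c_q$: at labels in $I$, move to the right child in the same state. At $b$, move to child $c$ in state $\mathrm{sim}_q$.
8. acc: at label $r$, if the node is the root of the whole tree, go to fin; otherwise move up in state ret. At other labels, move up in state acc.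

In Example 5, on the tree for $x$: $U$ enters the $\iota_1$-node in $\mathrm{sim}_{q_0}$, guesses $x$, enters the leaf $1$ in state start, returns to the $\iota_1$-node in state ret, and reads there the pair $(q_0,x)$. It then goes through $\mathrm{hd}_f$ to $\mathrm{sim}_f$, to acc, up to $r$, and to fin. Guessing $y$, it gets stuck at the leaf $0$. On the tree for $y$, the guess $x$ gets stuck at $0$. The guess $y$ comes back to $\iota_2=(q_0,y)$ in state ret, where no transition exists.

**Lemma 3.** Let $T\in\mathcal T_d$.
(a) $U$ accepts the tree $T$ iff $\mathrm{val}(T)=1$.
(b) Suppose $T$ occurs as the subtree rooted at the left child of a node $y$ in some tree. Runs of $U$ starting in (start, root of $T$) do not visit fin before leaving $T$; they can leave $T$ only by a step to $(\text{ret},y)$; and such a leaving run exists iff $\mathrm{val}(T)=1$.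

*Proof.* Induction on $d$. Note first that fin is entered only at the root of the whole tree (rules 1 and 8). So in (b) it is not visited inside $T$.

**Step 1: level $0$.** Only rule 1 applies. At label $1$ it goes to fin in case (a) and to $(\text{ret},y)$ in case (b). At label $0$ there is no rule for start.

**Step 2: how inserted trees are entered and left.** Let $T=r(\sharp,\mathrm{enc}(\text{root of }s'))\in\mathcal T_{d+1}$. The run first moves to $(\mathrm{sim}_{q_0},\text{head of the root of }s')$. A subtree $T_{v,\iota}$ hangs as the left child of an $I$-labelled node. Every downward move other than the one to the left child in rule 3 goes from a label in $I\cup\{r\}$ to the right child, or starts at $b$. So $T_{v,\iota}$ is entered from outside only by rule 3, at its root, from the $\iota$-node of $v$, in state start. By induction (b), such a visit ends, if at all, in state ret at this $\iota$-node, and it can end iff $\mathrm{val}(T_{v,\iota})=1$.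

**Step 3: one simulated step of $A'$.** From $(\mathrm{sim}_q,\text{head of }v)$ the run can go to acc if $q\in F$. Otherwise it guesses $\sigma$, walks to the $(q,\sigma)$-node of $v$, visits $T_{v,(q,\sigma)}$, and returns to the $(q,\sigma)$-node in state ret. By (2) the return is possible exactly when $\sigma$ is the label of $v$. It then chooses $(q,\sigma,q',m)\in\delta'$.

* If $m=$ stay, hd climbs to the head of $v$ and switches to $\mathrm{sim}_{q'}$.
* If $m=$ up and $v$ is not the root of $s'$, then $\mathrm{up}_{q'}$ climbs to the $b$-node of the parent of $v$, and hd climbs to the parent's head, arriving in $\mathrm{sim}_{q'}$. If $v$ is the root, the run gets stuck at label $r$, as the move is impossible for $A'$.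
* If $m=c$ and $v$ is internal, $\mathrm{dn}^c_{q'}$ descends to the $b$-node of $v$ and moves to the head of $vc$ in state $\mathrm{sim}_{q'}$. If $v$ is a leaf, the run gets stuck at $\ell$, and again the move is impossible for $A'$.

So $(\mathrm{sim}_q,\text{head of }v)$ is reachable within $T$ iff $(q,v)$ is reachable by $A'$ on $s'$.

**Step 4: ending.** Hence acc is reachable at a head outside the inserted trees iff $A'$ accepts $s'$, that is, iff $\mathrm{val}(T)=1$. In state acc the automaton climbs through labels in $I\cup\{b\}$ to the root $r$ of $T$. There it goes to fin in case (a), and to $(\text{ret},y)$ in case (b). There is no other way: the only rule that moves up from label $r$ is rule 8, and fin is entered only at the root of the whole tree, which in case (a) is labelled $r$, so again only by rule 8. $\square$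

**Definition (the tree $H(s)$).** Let $T_0,T_1\in\mathcal T_d$ with $\mathrm{val}(T_\beta)=\beta$ for $\beta\in\{0,1\}$, and fix $n,h,w_1,w_2$. For a $\Sigma$-tree $s$, let $H(s)\in\mathcal T_{d+1}$ be the level tree over $s'=g(s)$ with $T_{v,(q,\sigma)}=T_1$ if $\sigma$ is the label of $v$ in $g(s)$, and $T_{v,(q,\sigma)}=T_0$ otherwise. By (1),
$$\mathrm{val}(H(s))=1\iff s\in L(A).\tag{3}$$

In Example 5, the two displayed trees use the inserted trees $T_0=0$, $T_1=1$ in exactly this pattern.

## 7. The claim to be proved, and the case of no pebbles

**Claim($i$).** For every finite family $B_1,\dots,B_m$ of deterministic $i$-pebble automata over $\Gamma$ there are $T_0,T_1\in\mathcal T_{i+1}$ with $\mathrm{val}(T_\beta)=\beta$ for $\beta\in\{0,1\}$ such that each $B_r$ accepts $T_0$ iff it accepts $T_1$.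

Theorem 1 follows from Claim($i$), for all $i$, and Lemma 3(a). For the last part of the theorem: if a deterministic $i$-pebble automaton $B$ recognized $L(U)$, the family $\{B\}$ would give a contradiction. We prove the claim by induction on $i$.

Both the base case and the induction step let a TWA on $s$ simulate an automaton on $H(s)$. For this we cut $H(s)$ into one bounded piece for each node of $s$.

**Definition (pieces).** Let $T_0,T_1$ and the parameters be given. The *piece* of a node $v$ of $s$ is the set of nodes of $H(s)$ that belong to $\mathrm{enc}$ of the subtree $g(v)$ of $g(s)$ but, if $v$ is internal, not to $\mathrm{enc}$ of $g(v1)$ or $g(v2)$; if $v$ is the root, add the two nodes labelled $r$ and $\sharp$ above. Nodes of inserted trees are included. The *position* of a node in the piece is the word leading to it from the head of the root of $g(v)$; the two extra nodes have the extra positions $r$ and $\sharp$.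

The pieces partition $H(s)$. For internal $v$ the piece has two *holes*, where $\mathrm{enc}$ of $g(v1)$ and of $g(v2)$ begin. If $w_c=a_1\cdots a_h$, hole $c$ is at position $2^ka_12^ka_2\cdots2^ka_h$, because each step down in $g(v)$ takes $k$ right moves to a $b$-node and then a move to child $a_j$. For instance, with $h=1$, $w_1=1$, $w_2=2$ and $v$ internal, the piece is one chain with its inserted trees and one $b$-node, with the holes as the two children of $b$.

Three properties make the simulation work. First, up to isomorphism the piece depends only on $\lambda(v)$, since the labels of $g(s)$ in this region do. So there are finitely many pieces. Second, the label and the type in $H(s)$ of a node of the piece are determined by $\lambda(v)$ and its position. Only the type of the topmost node for a non-root $v$ needs an argument: it is a left or right child of a $b$-node according to the last letter of $w_c$, where $c=1$ or $2$ according to whether $v$ is a left or right child, and $\lambda(v)$ says which. Third, the position just above hole $c$ depends only on $c$.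

**Proof of Claim(0).** Take $T_0=0$, $T_1=1$ (level $0$), $n=0$, $h=1$, $w_1=1$, $w_2=2$. For each $r$ we build a deterministic TWA $B'_r$ over $\Sigma$ that simulates $B_r$ on $H(s)$. When $B_r$'s head is in the piece of $v$, the head of $B'_r$ is at $v$, and its state contains $B_r$'s state and the position in the piece. Since $B'_r$ sees $\lambda(v)$, it knows the label and type that $B_r$ sees, and hence $B_r$'s transition.

* A move inside the piece changes only the stored position. It starts at the root of $s$ in position $r$.
* When $B_r$ moves into hole $c$, $B'_r$ moves to child $c$ of $v$, and the position becomes empty.
* When $B_r$ moves up out of the piece, $B'_r$ moves to the parent. The new position is the one just above hole $c$, where $c$ is known from whether $v$ is a left or a right child.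

$B'_r$ accepts when $B_r$ does. So $B'_r$ accepts $s$ iff $B_r$ accepts $H(s)$. Take $s_0,s_1$ from Lemma 2 for $B'_1,\dots,B'_m$. By (3), the trees $H(s_0),H(s_1)\in\mathcal T_1$ have values $0$ and $1$, and each $B_r$ accepts both or neither. $\square$

## 8. What a dropped pebble could still see

Now let $i\ge1$, assume Claim($i-1$), and fix a family $B_1,\dots,B_m$ of deterministic $i$-pebble automata over $\Gamma$. We want to simulate $B_r$ on $H(s)$ by a pebble-free $B'_r$ on $s$ again, so we must predict what happens between placing and lifting pebble $1$.

**Definition (phase, outcome).** Let $(t,x)$ be a $\Gamma$-tree with a marked node $x$, and $p$ a state of $B_r$. The *phase* of $B_r$ from $(t,x,p)$ is the run on $t$ that starts with exactly pebble $1$ placed, on $x$, with the head at $x$ and in state $p$, up to the moment when pebble $1$ is lifted. Its *outcome* is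

* acc, if an accepting state occurs (possibly $p$ itself) before pebble $1$ is lifted;
* otherwise the state $q$ right after lifting pebble $1$ (the head is then at $x$), if pebble $1$ is lifted;
* otherwise $\bot$.

Let $M_{r,p,o}$ be the set of $(t,x)$ with outcome $o$, where $o$ is acc or a state.

During a phase only $i-1$ pebbles are free. So Claim($i-1$) should yield inserted trees $T_0,T_1\in\mathcal T_i$ that look the same during all phases, and then a phase cannot see the labels of $g(s)$. It is tempting to conclude that the outcome is determined by what $B'_r$ knows: $\lambda(v)$ and the position of $x$ in the piece of $v$. With the parameters $n=0$, $h=1$, $w_1=1$, $w_2=2$ of the base case this is false, because a phase can still see the shape of $s$.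

*Example 6.* Let $B$ be the following $1$-pebble automaton during a phase: it climbs from $x$ to the root, counting modulo $2$ the $b$-nodes it meets; then it traverses the tree from the root until it finds the pebble, and lifts it in state $q_{\text{even}}$ or $q_{\text{odd}}$. Take $s=a(a(a(a,a),a),a)$ and its nodes $1$ and $11$. Both are internal left children labelled $a$, so $\lambda(1)=\lambda(11)$. The head of the root of $g(v)$ has one $b$-node above it for $v=1$ and two for $v=11$. The outcomes differ, although $\lambda(v)$ and the position agree.

For general $h$ there are $h$ such $b$-nodes for $v=1$ and $2h$ for $v=11$, so an even $h$ defeats this particular $B$. The stretching parameters are there to defeat all phases of the given family at once. This requires that the phases of the family be described by finitely many classes, which we obtain next.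

## 9. Phases are regular

**Lemma 4.** Each $M_{r,p,o}$ is MSO-definable. Hence, viewed as a set of trees over $\Gamma\times\{0,1\}$ with exactly one node marked $1$, it is recognized by a deterministic bottom-up automaton.

*Proof.* Fix $r$ and let $P$ be the state set of $B_r$.

**Step 1: the formulas wanted.** By downward induction on $j=i,\dots,1$ we define, for $p,q\in P$ and $\vec x=(x_1,\dots,x_j)$, two MSO formulas. They speak about the run that starts with exactly pebbles $1,\dots,j$ placed, on $x_1,\dots,x_j$, head at $x_j$, state $p$, and that is stopped when pebble $j$ is lifted.

* $\psi_{j,p,q}(\vec x)$: this run lifts pebble $j$, entering state $q$.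
* $\alpha_{j,p}(\vec x)$: this run visits an accepting state before lifting pebble $j$.

**Step 2: one step with $j$ pebbles down.** The label and type of a node $y$ and the set $\{l\le j:x_l=y\}$ are first-order definable. So for every possible transition there is a formula saying that it is the one applied by $B_r$ at $y$ in a given state when exactly pebbles $1,\dots,j$ are placed, on $\vec x$. Let $\mathrm{step}^j_{p,q}(\vec x,y,z)$ say that

* either the transition applied in state $p$ at $y$ neither places nor lifts a pebble and leads to state $q$ at $z$,
* or $j<i$, $z=y$, and for some $p'\in P$ the transition applied in state $p$ at $y$ places pebble $j+1$ and enters $p'$, and $\psi_{j+1,p',q}(\vec x,y)$ holds.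

The second alternative describes a complete sub-run during which pebble $j+1$ is placed and lifted again. It ends at $y$, because a pebble is lifted at its own node.

**Step 3: many steps.** Let $\mathrm{reach}^j_{p,q}(\vec x,y,z)$ be
$$\forall (X_u)_{u\in P}\Big[\Big(y\in X_p\wedge\bigwedge_{u,u'\in P}\forall a\,\forall a'\,\big(a\in X_u\wedge\mathrm{step}^j_{u,u'}(\vec x,a,a')\to a'\in X_{u'}\big)\Big)\to z\in X_q\Big].$$
This is the reflexive-transitive closure of step on pairs (state, node): the least family $(X_u)$ that contains the start and is closed under steps consists of the reachable pairs. In the run of Step 1, two successive configurations with exactly pebbles $1,\dots,j$ placed are related by a step. Conversely, since $B_r$ is deterministic, every step follows the one run there is, and no step leads past a lifting of pebble $j$. So, started at $(p,x_j)$, reach describes exactly the configurations with exactly pebbles $1,\dots,j$ placed that occur before pebble $j$ is lifted.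

**Step 4: the formulas.**

* $\psi_{j,p,q}(\vec x)$ says: for some $p'\in P$, $\mathrm{reach}^j_{p,p'}(\vec x,x_j,x_j)$ holds and the transition applied in state $p'$ at $x_j$ lifts pebble $j$ and enters $q$.
* $\alpha_{j,p}(\vec x)$ says: there are $p'\in P$ and $y$ with $\mathrm{reach}^j_{p,p'}(\vec x,x_j,y)$ such that $p'$ is accepting, or $j<i$ and the transition applied in state $p'$ at $y$ places pebble $j+1$, entering some $p''$ with $\alpha_{j+1,p''}(\vec x,y)$.

Now $M_{r,p,\mathrm{acc}}$ is defined by $\alpha_{1,p}(x)$ and $M_{r,p,q}$ by $\psi_{1,p,q}(x)\wedge\neg\alpha_{1,p}(x)$. With the mark as part of the label, Fact (TWD) gives the bottom-up automaton. $\square$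

## 10. Two equivalences, and inserted trees that look alike in every phase

**Definition (contexts).** A *context* is a $\Gamma$-tree with one hole (a leaf position) and no mark; the trivial context, just a hole, is allowed. A *marked context* $(C,x)$ is a $\Gamma$-tree with one hole and a marked node $x$ different from the hole; in particular the hole is not the root. We write $C[T]$ for the result of filling the hole with $T$, and $\square$ for the hole.

For example, $R=r(\sharp,\square)$ is a context, and it becomes a marked context if we mark its root or the node $\sharp$.

**Definition ($\sim_1$ and $\sim_2$).**

* For unmarked trees, $T\sim_1T'$ iff for all marked contexts $(C,x)$ and all $r,p,o$: $(C[T],x)\in M_{r,p,o}\Leftrightarrow(C[T'],x)\in M_{r,p,o}$.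
* For marked trees, $(t,x)\sim_2(t',x')$ iff for all contexts $K$ and all $r,p,o$: $(K[t],x)\in M_{r,p,o}\Leftrightarrow(K[t'],x')\in M_{r,p,o}$.

*Example 7.* Suppose that from a state $p$ an automaton climbs to the root, traverses the whole tree computing the parity of the number of nodes labelled $1$, traverses again until it finds the pebble, and lifts it in one of two non-accepting states according to the parity (and no state used on the way is accepting). For the phases from this $p$ alone, $T$ and $T'$ are interchangeable iff they contain the same number of $1$'s modulo $2$. So the trees $0$ and $1$ are told apart: $T_0=0$, $T_1=1$ would not do for a family containing this automaton. In Example 6, for the phases from the starting state described there, the class of a marked tree is the parity of the number of $b$-nodes above the mark, and putting a context around it swaps the two classes or not, according to the number of $b$-nodes above the hole.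

Both equivalences have finite index: two trees (two marked trees) on which each of the finitely many bottom-up automata from Lemma 4 reaches the same state are equivalent. Let $S_2$ be the finite set of $\sim_2$-classes. The following three rules are all we need.

**(E1)** *If $T\sim_1T'$, then $a(T,T'')\sim_1a(T',T'')$ and $a(T'',T)\sim_1a(T'',T')$.* Indeed, if $(C,x)$ is a marked context, so is $(C[a(\square,T'')],x)$, and filling its hole with $T$ gives $C[a(T,T'')]$. The other side is symmetric.

**(E2)** *Replacing in a marked tree an unmarked subtree (not containing the mark) by a $\sim_1$-equivalent one yields a $\sim_2$-equivalent marked tree.* Let the marked tree be $(D[T],x)$ with $x$ in $D$, and $T\sim_1T'$. For each context $K$, $(K[D],x)$ is a marked context, so $(K[D[T]],x)\in M_{r,p,o}\Leftrightarrow(K[D[T']],x)\in M_{r,p,o}$.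

**(E3)** *Each context $K$ induces a map $f_K:S_2\to S_2$, sending the class of $(t,x)$ to the class of $(K[t],x)$, and $f_{K[K']}=f_K\circ f_{K'}$. The map $f_K$ does not change if a subtree of $K$ not containing the hole is replaced by a $\sim_1$-equivalent one.* The map is well defined: for a context $L$ we have $L[K[t]]=(L[K])[t]$, and $L[K]$ is a context. The composition rule is clear. The last statement is (E2) applied to $(K[t],x)$ with $x$ in $t$.

**Choice of $T_0,T_1$.** We now use Claim($i-1$) to find two trees of level $i$, of different values, that are $\sim_1$-equivalent.

**Step 1: finitely many tests.** For a marked context $(C,x)$ let $N_{C,x,r,p,o}=\{T:(C[T],x)\in M_{r,p,o}\}$. By definition, $T\sim_1T'$ iff all these languages contain both or neither of $T,T'$. If $D$ is a deterministic bottom-up automaton for $M_{r,p,o}$, then $N_{C,x,r,p,o}$ depends only on $D$ and the set of states of $D$ from which $(C,x)$ leads to acceptance. So there are only finitely many such languages. For each of them choose one representing tuple $(C,x,r,p,o)$.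

**Step 2: each test needs only $i-1$ pebbles.** We show that $N_{C,x,r,p,o}$ is recognized by a deterministic $(i-1)$-pebble automaton $E$ over $\Gamma$. On $T$, $E$ simulates the phase of $B_r$ from $(C[T],x,p)$ as follows.

* The tree $C$ and pebble $1$ on $x$ are kept in the finite control. If the simulated head is in $C$, its position is stored in the state while the real head waits at the root of $T$; otherwise the real head is at the simulated position. Initially the simulated head is at $x$.
* The state records the number $j$ of simulated placed pebbles and, for each of the pebbles $2,\dots,j$, whether it is in $C$, and where. Those of the pebbles $2,\dots,j$ that are in $T$ are real pebbles of $E$, in the same stack order. There are at most $i-1$ of them, and the state determines which real pebble represents which simulated one. So $E$ knows which simulated pebbles lie on the simulated node. If simulated pebble $j$ is to be lifted and is in $C$, only the state changes. If it is in $T$, it is the most recently placed real pebble, and the real head is on it.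
* At the root of $T$, recognizable by its type, $E$ replaces the type "root" by the child type of the hole of $C$. A move up from there changes only the state.
* If $o=\mathrm{acc}$, $E$ accepts as soon as an accepting state of $B_r$ occurs before pebble $1$ is lifted, and has no further transition once pebble $1$ is lifted. If $o=q$, $E$ has no further transition once an accepting state occurs before pebble $1$ is lifted; it accepts when pebble $1$ is lifted with new state $q$, and stops without accepting if the new state is different.

**Step 3: apply the induction hypothesis.** Apply Claim($i-1$) to the finite family of automata $E$ for all representing tuples. This gives $T_0,T_1\in\mathcal T_i$ with $\mathrm{val}(T_\beta)=\beta$ such that each language $N_{C,x,r,p,o}$ contains $T_0$ iff it contains $T_1$. That is,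
$$T_0\sim_1T_1.\tag{4}$$

## 11. Parameters that hide the shape of $s$

From now on inserted trees $T_{v,\iota}$ are always in $\{T_0,T_1\}$. By (4) a phase cannot see the labels of $g(s)$ away from its pebble. We now choose $n,h,w_1,w_2$ so that it cannot see the shape of $s$ either. Two things must be hidden: how large the subtree of $s$ below a node is, and along which path the node is reached from above.

**Step 1: from below only the shape matters, and full trees are periodic.** The labels of a $\Sigma'$-tree influence its $\mathrm{enc}$ only through the choice of the inserted trees. So by (4) and (E1), the $\sim_1$-class of $\mathrm{enc}$ of a $\Sigma'$-tree depends only on the shape of that tree, not on its labels nor on the choice of the $T_{v,\iota}\in\{T_0,T_1\}$. Also by (E1), the class of $\mathrm{enc}(v)$ for internal $v$ is a function $\mathcal M(\cdot,\cdot)$ of the classes of $\mathrm{enc}(v1)$ and $\mathrm{enc}(v2)$. Let $\kappa_j$ be the class of $\mathrm{enc}$ of full binary trees of height $j$. Then $\kappa_{j+1}=\mathcal M(\kappa_j,\kappa_j)$. As there are finitely many classes, there are $n\ge0$ and $\pi\ge1$ with $\kappa_{j+\pi}=\kappa_j$ for all $j\ge n$. Put $\tau=\kappa_n$.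

**Step 2: two different paths with the same effect.** Let $m_0$ be a positive multiple of $\pi$ with $2^{m_0}>|S_2|^{|S_2|}$. For $u\in\{1,2\}^{m_0}$ let $f_u:S_2\to S_2$ be the map induced by a context that is $\mathrm{enc}$ of a $\Sigma'$-context whose hole is at position $u$ (so that $\mathrm{enc}(u)=\square$) and whose off-path subtrees rooted at depth $j$, $1\le j\le m_0$, have enc-class $\kappa_{n+m_0-j}$. Such contexts exist: take full trees of height $n+m_0-j$ off the path. By (E3) and (4), $f_u$ depends only on $u$, since two such contexts differ only by replacing inserted trees and off-path subtrees, none containing the hole, by $\sim_1$-equivalent ones. There are $2^{m_0}$ words $u$ and at most $|S_2|^{|S_2|}$ maps, so there are $u_1\neq u_2$ in $\{1,2\}^{m_0}$ with $f_{u_1}=f_{u_2}$.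

**Step 3: make the effect independent of the number of repetitions.** The powers of a map $f$ on a finite set are eventually periodic, say $f^{a+\rho}=f^a$ for all $a\ge a_0$. If $N\ge1$ is a multiple of $\rho$ with $N\ge a_0$, then $f^{2N}=f^N$. So choose $N\ge1$ such that $e:=f_{u_1}^N=f_{u_2}^N$ is idempotent, and let
$$h=Nm_0,\qquad w_1=u_1^N,\qquad w_2=u_2^N.$$
Then $w_1\neq w_2$ and $|w_1|=|w_2|=h\ge1$. With $T_0,T_1$ and $n$ this fixes $g$ and $H$. In the situation of Example 6, where contexts act as the identity or the swap of two classes, idempotency excludes the swap, so that $h$ comes out even.

**Lemma 5.** For every $\Sigma$-tree $s$ and every node $v$ of $s$: (i) the subtree $\mathrm{enc}$ of $g(v)$ in $H(s)$ has $\sim_1$-class $\tau$; (ii) if $v$ is not the root, then the context obtained from $H(s)$ by making the subtree $\mathrm{enc}$ of $g(v)$ a hole induces the map $f_R\circ e$, where $R=r(\sharp,\square)$.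

*Proof.* (i) Induction from the leaves of $s$. For a leaf $v$, $g(v)$ has the shape of the full tree of height $n$, so the class is $\kappa_n=\tau$. For internal $v$, all depth-$h$ positions of the full tree of height $h$ carry subtrees of enc-class $\kappa_n$: the fillers by definition, and $g(v1),g(v2)$ by induction. Applying $\mathcal M$ level by level, the subtrees at depth $j'\le h$ have class $\kappa_{n+h-j'}$. For $j'=0$ this is $\kappa_{n+h}=\kappa_n$, since $\pi$ divides $h$.

(ii) Let $v$ be reached from the root of $s$ by the word $c_1\cdots c_l$, $l\ge1$. The context is $R[K_1[\dots K_l]]$, where $K_j$ is $\mathrm{enc}$ of the gadget of the $j$-th node on the path (the root of $s$ being the first, the parent of $v$ the $l$-th), with hole at position $w_{c_j}$ and with the other child's $g$-tree in place. That tree is off the path, since $w_1\ne w_2$ have equal length. As in (i), the off-path subtree of $K_j$ at depth $j'$ has class $\kappa_{n+h-j'}$.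

Cut the path $w_{c_j}=u_{c_j}^N$ into $N$ blocks of length $m_0$. In the $a$-th block, the off-path subtree at depth $j''\in\{1,\dots,m_0\}$ within the block is at depth $(a-1)m_0+j''$ in $K_j$, so its class is
$$\kappa_{n+h-(a-1)m_0-j''}=\kappa_{(n+m_0-j'')+(h-am_0)}=\kappa_{n+m_0-j''},$$
because $h-am_0=(N-a)m_0$ is a non-negative multiple of $\pi$ and $n+m_0-j''\ge n$. So every block is a context of the kind used to define $f_{u_{c_j}}$, and $f_{K_j}=f_{u_{c_j}}^N=e$, whether $c_j$ is $1$ or $2$. By (E3) the whole context induces $f_R\circ e^l$, which equals $f_R\circ e$ since $e$ is idempotent. $\square$

## 12. Removing the pebbles and closing the induction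

**Step 1: outcomes are local.** Let $x$ be a node of $H(s)$ in the piece of $v$. By Lemma 5(i), the holes of the piece, if there are any, are filled with trees of class $\tau$. They do not contain $x$. So by (E2), the $\sim_2$-class of the subtree $\mathrm{enc}$ of $g(v)$ marked at $x$ depends only on $\lambda(v)$ and the position of $x$ in the piece; if $v$ is the root, say this instead of the whole marked tree $(H(s),x)$. If $v$ is not the root, then by Lemma 5(ii) the $\sim_2$-class of $(H(s),x)$ is obtained from it by applying $f_R\circ e$. And $\lambda(v)$ tells whether $v$ is the root. So in all cases the $\sim_2$-class of $(H(s),x)$ depends only on $\lambda(v)$ and the position of $x$. Taking the trivial context in the definition of $\sim_2$, this class determines which sets $M_{r,p,o}$ contain $(H(s),x)$. Hence the outcome of the phase of $B_r$ from $(H(s),x,p)$ is a function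
$$\mathrm{out}_r(\lambda(v),\ \text{position of }x\text{ in the piece},\ p)\tag{5}$$
that does not depend on $s$ (the outcome is $\bot$ if $(H(s),x)$ is in no $M_{r,p,o}$). This covers all nodes $x$, including those inside inserted trees $T_0,T_1$.

**Step 2: a pebble-free simulation.** For each $r$ define a deterministic TWA $B'_r$ over $\Sigma$. It stores $B_r$'s state and the position in the current piece, and keeps its head at the node $v$ whose piece contains $B_r$'s head. It simulates the pebble-free configurations of $B_r$ on $H(s)$ exactly as in the proof of Claim(0). Since it sees $\lambda(v)$, it knows the piece, including which inserted trees are $T_0$ and which are $T_1$. If $B_r$ reaches an accepting state, $B'_r$ accepts. If $B_r$ places pebble $1$ at the current node $x$, entering state $p$, then $B'_r$ looks up (5):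

* for outcome acc it accepts;
* for outcome a state $q$ it continues in state $q$ at the same position, with no pebbles (and accepts if $q$ is accepting);
* for outcome $\bot$ it has no transition.

The table (5) is finite and is built into $B'_r$. Hence $B'_r$ accepts $s$ iff $B_r$ accepts $H(s)$.

**Step 3: conclusion.** By Lemma 2 choose $s_1\in L(A)$ and $s_0\notin L(A)$ such that each of $B'_1,\dots,B'_m$ accepts both or neither. Since $T_0,T_1\in\mathcal T_i$, the trees $H(s_0),H(s_1)$ are in $\mathcal T_{i+1}$. By (3), $\mathrm{val}(H(s_\beta))=\beta$, and each $B_r$ accepts $H(s_0)$ iff it accepts $H(s_1)$. This proves Claim($i$), and with it Theorem 1: $L(U)\in0\mathrm{PA}\subseteq\bigcup_ii\mathrm{PA}$, but $L(U)\notin\bigcup_ii\mathrm{DPA}$. $\blacksquare$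

## 13. Boolean combinations and one-letter alphabets

It remains to prove Theorem 2.

**Step 1: Boolean combinations over $\Gamma$.** Here we show that $L(U)$ is not a finite Boolean combination of languages of deterministic pebble automata. A finite family of deterministic pebble automata may be regarded as a family with a common number $i$ of pebbles: store the number of placed pebbles in the state, so that an automaton with fewer pebbles never places more than it originally could. If $L(U)$ were a Boolean combination of their languages, then membership in $L(U)$ would be determined by which members of the family accept. The trees $T_1\in L(U)$ and $T_0\notin L(U)$ of Theorem 1, on which all members agree, contradict this.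

**Step 2: coding $\Gamma$-trees over $\Delta$.** We write the letters of $\Gamma$ as small shapes. Fix $a\in\Delta$ and write $\Gamma=\{\gamma_1,\dots,\gamma_M\}$. Let $\mathrm{comb}_0=a$ (a leaf) and $\mathrm{comb}_j=a(\mathrm{comb}_{j-1},a)$. Define
$$\eta(\gamma_j)=a(\mathrm{comb}_j,a),\qquad\eta(\gamma_j(t_1,t_2))=a(\mathrm{comb}_j,\,a(\eta(t_1),\eta(t_2))).$$
For example, $\mathrm{comb}_1=a(a,a)$ and $\eta(\gamma_1)=a(a(a,a),a)$. Each node $v$ of a $\Gamma$-tree $T$ becomes a *block* of $\eta(T)$, consisting of its top node (the *head* of the block), the nodes of the comb, and the right child of the head. The block has bounded size and is determined by the label of $v$ and whether $v$ is a leaf. The root/left/right type of the head equals that of $v$. The types of the other nodes of the block are determined by the block.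

**Step 3: the nondeterministic automaton over $\Delta$.** Let $U^\Delta$ be the TWA over $\Delta$ that simulates $U$ with its head on block heads. To find the label $\gamma_j$ it walks from the head to the left child and then down the left spine to a leaf, counting the $j$ steps on the spine (getting stuck if the count exceeds $M$), and walks back by the counted distance. It tests whether $v$ is a leaf by testing whether the right child of the head is a leaf. A move to child $c$ is "right child, then child $c$", and a move to the parent is two moves up. So for all $\Gamma$-trees $T$: $\eta(T)\in L(U^\Delta)\iff T\in L(U)$.

**Step 4: pulling deterministic automata back to $\Gamma$.** If $B$ is a deterministic $i$-pebble automaton over $\Delta$, then $\{T:\eta(T)\in L(B)\}$ is recognized by a deterministic $i$-pebble automaton over $\Gamma$. It simulates $B$ with head and pebbles on the nodes of $T$ whose blocks contain $B$'s head and pebbles, and keeps in its state the positions of head and pebbles inside their blocks. The label and type of $v$ determine the block and the types of its nodes. The pebbles of $B$ on its current node are those whose real pebble is on the current node of $T$ and whose stored position equals the stored head position. The stack order is the same, and when $B$ lifts a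 pebble, the real head is on the corresponding real pebble.

**Step 5: conclusion.** Taking the preimage under $\eta$ commutes with Boolean operations. So if $L(U^\Delta)$ were a finite Boolean combination of languages of deterministic pebble automata over $\Delta$, then $L(U)=\{T:\eta(T)\in L(U^\Delta)\}$ would be one over $\Gamma$, by Step 4, contradicting Step 1. A single deterministic pebble automaton is a special case of a Boolean combination. Hence $L(U^\Delta)$ is as required. Since $0\mathrm{PA}\subseteq j\mathrm{PA}$, we get $j\mathrm{PA}\not\subseteq\bigcup_ii\mathrm{DPA}$ for every $j\ge0$. $\blacksquare$
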